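# A determinant in $t$ and the refined count of vertically symmetric alternating sign matrices

## 1. Two families of polynomials that agree for $n=1,2,3$

Here are two polynomials in $t$ with nothing visible in common. One is a determinant of sums of products of binomial coefficients. The other counts certain $0,1,-1$ matrices according to the position of one entry. At $t=1$ they are known to have the same value, for every $n$. The answer one would first guess is that they are the same polynomial for every $n$. Let us define both and test the guess.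

**The determinant.** For integers $i,j>0$ put
$$\begin{aligned}V_{ij}^{e}(\tau,t)=&\sum_{k\ge 0}\Big\{\tbinom{i-1}{k-i}+t\tbinom{i-1}{k-i-1}\Big\}\Big\{\tbinom{j-1}{k-j}+t\tbinom{j-1}{k-j-1}\Big\}\tau^{2k-i-j}\\&+\sum_{k\ge 0}\Big\{\tbinom{i-1}{k-i-1}+t\tbinom{i-1}{k-i-2}\Big\}\Big\{\tbinom{j-1}{k-j}+t\tbinom{j-1}{k-j-1}\Big\}\tau^{2k-i-j-1},\end{aligned}\tag{1}$$
where $\binom mr=0$ for $r<0$ or $r>m$. If $i=0$ or $j=0$ put $V^e_{ij}=\delta_{ij}$. Let
$$V_n^{(e)}(\tau,t)=\det\big(V_{ij}^{e}(\tau,t)\big)_{0\le i,j\le n-1}.$$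
The problem comes from "Enumeration problems of plane partitions and determinant generating functions" (http://denjoy.ms.u-tokyo.ac.jp/~mi/talks/kyoto08.pdf). There $V_n^{(e)}$ is a generating function of restricted column-strict domino plane partitions with all rows of even length, and a known theorem says that it equals this determinant. For us the determinant is the definition. It is also known that
$$V_n^{(e)}(1,1)=\frac1{2^n}\prod_{i=0}^{n-1}\frac{(6i+4)!\,(2i+1)!}{(4i+2)!\,(4i+3)!},$$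
which is the number of $(2n+1)\times(2n+1)$ matrices of the following kind.

**The matrices.** An alternating sign matrix is a square matrix with entries in $\{0,1,-1\}$ such that in each row and each column the nonzero entries alternate in sign and the sum is $1$. A VSASM is an alternating sign matrix of odd size $2n+1$ that is symmetric under reflection in its middle column. The first nonzero entry of each row is $1$, so the first column has no $-1$, and since it sums to $1$ it contains exactly one $1$. Let $r(A)$ be the row of that $1$. The first row of an alternating sign matrix contains a single $1$ and otherwise zeros, and by symmetry this $1$ is in the middle column. The same holds for the last row. So $r(A)\in\{2,\dots,2n\}$, and we set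
$$A_{2n+1}^{VS}(t)=\sum_A t^{\,r(A)-2},\qquad A_V(2n+1)=A^{VS}_{2n+1}(1),\qquad A_V(1)=1.$$

**Test $n=1$.** The determinant is $V_1^{(e)}=1$. The only $3\times 3$ VSASM has rows $(0,1,0),(1,-1,1),(0,1,0)$, so $A_3^{VS}(t)=1$.

**Test $n=2$.** In (1) with $i=j=1$, the brace $\binom0{k-1}+t\binom0{k-2}$ is $1$ for $k=1$, $t$ for $k=2$, and $0$ otherwise. The first sum is $1+t^2\tau^2$. In the second sum only $k=2$ contributes, giving $t\tau$. So $V_2^{(e)}(1,t)=1+t+t^2$.

Now the $5\times5$ VSASMs. A symmetric row with middle entry $0$ has even sum, so every middle entry is nonzero, and the middle column is $1,-1,1,-1,1$. Rows $1$ and $5$ vanish outside the middle. In rows $2$ and $4$ the left half (columns $1,2$) must sum to $1$, so it is $(1,0)$ or $(0,1)$. In row $3$ it sums to $0$, so it is $(0,0)$ or $(1,-1)$. The conditions on columns $1$ and $2$ leave three possibilities for the left halves of rows $2,3,4$: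

- $(1,0),(0,0),(0,1)$, with $r=2$;
- $(0,1),(1,-1),(0,1)$, with $r=3$;
- $(0,1),(0,0),(1,0)$, with $r=4$.

So $A_5^{VS}(t)=1+t+t^2$.

**Test $n=3$.** The determinant is
$$\begin{aligned}V_3^{(e)}(\tau,t)=1&+(1+t)\tau+(1+3t+2t^2)\tau^2+(2t+3t^2+t^3)\tau^3\\&+(3t^2+3t^3+t^4)\tau^4+(2t^3+t^4)\tau^5+t^4\tau^6,\end{aligned}$$
and $\tau=1$ gives $3+6t+8t^2+6t^3+3t^4$. For the matrices there are $26$ cases, and we use a published formula.

**Cited theorem** (A. V. Razumov, Yu. G. Stroganov, *Refined enumerations of some symmetry classes of alternating-sign matrices*, Theoret. and Math. Phys. 141 (2004) 1609–1630). For $2\le r\le 2n$, the number of $(2n+1)\times(2n+1)$ VSASMs whose unique $1$ in the first column is in row $r$ is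
$$\frac{A_V(2n-1)}{(4n-2)!}\sum_{k=1}^{r-1}(-1)^{r+k-1}\frac{(2n+k-2)!\,(4n-k-1)!}{(k-1)!\,(2n-k)!}.\tag{2}$$

For $n=2$ this gives $1,1,1$. For $n=3$ it gives $3,6,8,6,3$. The guess passes again.

The formula (2) is an alternating partial sum, and multiplication by $1+t$ undoes such sums. Let us do that to our data:
$$(1+t)(1+t+t^2)=1+2t+2t^2+t^3,$$
$$(1+t)(3+6t+8t^2+6t^3+3t^4)=3+9t+14t^2+14t^3+9t^4+3t^5 .$$
Multiply the first by $20$ and the second by $84$. The coefficients become $20,40,40,20$ and $252,756,1176,1176,756,252$. These are $\binom{3+j}3\binom{6-j}3$ for $0\le j\le3$, and $\binom{5+j}5\binom{10-j}5$ for $0\le j\le5$. This leads to the statement that we shall prove. Put $v_0=1$, $v_n=V_n^{(e)}(1,1)$, and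
$$q_n(t)=[x^{2n-1}]\frac1{(1-x)^{2n}(1-tx)^{2n}}=\sum_{j=0}^{2n-1}\binom{2n-1+j}{2n-1}\binom{4n-2-j}{2n-1}t^j .$$
(The two forms agree because $(1-x)^{-2n}=\sum_l\binom{2n-1+l}{2n-1}x^l$.)

**Theorem A.** For all $n\ge1$,
$$(1+t)\,V_n^{(e)}(1,t)=\frac{v_{n-1}}{\binom{4n-2}{2n-1}}\,q_n(t).$$

**Theorem B.** $V_n^{(e)}(1,t)=A_{2n+1}^{VS}(t)$ for all $n\ge1$.

So the conjectured equality is true. Theorem A is proved from the determinant alone. Theorem B compares it with the cited formula (2). Throughout, $m=n-1$ and $T=1-t+t^2$.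

## 2. At $\tau=1$ the matrix is a combination of two binomial matrices

**Step 1: simplify the entries.** The purpose is to replace the sums (1) by single binomial coefficients. For $i\ge1$ let $f_i(x)=x^i(1+x)^{i-1}(1+tx)$. Then $[x^k]f_i=\binom{i-1}{k-i}+t\binom{i-1}{k-i-1}$, so at $\tau=1$ the two sums in (1) are $\sum_k[x^k]f_i\,[x^k]f_j$ and $\sum_k[x^{k-1}]f_i\,[x^k]f_j$. With $\mathrm{CT}$ for the constant term in $x$, their total is
$$V_{ij}^e(1,t)=\mathrm{CT}\,(1+x)f_i(x)f_j(1/x).$$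
Since $f_j(1/x)=x^{1-2j}(1+x)^{j-1}(1+t/x)$, this is
$$V_{ij}^e(1,t)=\mathrm{CT}\;x^{i+1-2j}(1+x)^{i+j-1}(1+tx)(1+t/x).$$
Now $(1+tx)(1+t/x)=1+t^2+t(x+x^{-1})=t\,\frac{(1+x)^2}x+(1-t)^2$. Put
$$C_{ij}=\binom{i+j+1}{2j-i}\qquad(i,j\ge0).$$
The first part contributes $t\,[x^{2j-i}](1+x)^{i+j+1}=tC_{ij}$. The second contributes $(1-t)^2[x^{2j-i-1}](1+x)^{i+j-1}=(1-t)^2C_{i-1,j-1}$. Hence
$$V_{i+1,j+1}^e(1,t)=t\,C_{i+1,j+1}+(1-t)^2\,C_{ij}\qquad(i,j\ge0).\tag{3}$$
Row and column $0$ of the full matrix are unit vectors, so $V_n^{(e)}(1,t)$ is the $m\times m$ determinant of the entries (3) with $0\le i,j\le m-1$.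

**Step 2: the direct attack.** The purpose is to see how far (3) alone carries us. Write $s=(1-t)^2$ and expand the determinant by multilinearity in the rows:
$$V_n^{(e)}(1,t)=\sum_{k=0}^m d_k\,t^k s^{m-k}.\tag{4}$$
Here $d_k$ is a sum of $\binom mk$ determinants, each with $k$ rows taken from $(C_{i+1,j+1})$ and $m-k$ rows from $(C_{ij})$.

The two extreme numbers are easy. Putting $t=1$ gives $d_m=\det(C_{i+1,j+1})_{0\le i,j\le m-1}=v_n$. Next suppose $n\ge2$. Then $d_0=\det(C_{ij})_{0\le i,j\le m-1}$. Its first column is $C_{i0}=\binom{i+1}{-i}=\delta_{i0}$, so it equals $\det(C_{i+1,j+1})_{0\le i,j\le m-2}$, which is $v_{n-1}$ by the formula for $d_m$ with $n-1$ in place of $n$. For $n=2$ both are known and (4) reads $(1-t)^2+3t=1+t+t^2$.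

For $n=3$ we get
$$\det\begin{pmatrix}3t+s&4t+s\\ t&10t+3s\end{pmatrix}=26t^2+18ts+3s^2 .$$
The numbers $26=v_3$ and $3=v_2$ are the extreme ones. The $18$ is a sum of two mixed determinants, $\det\begin{pmatrix}3&4\\0&3\end{pmatrix}+\det\begin{pmatrix}1&1\\1&10\end{pmatrix}=9+9$. This is where the direct attack stops: for $n\ge3$ the numbers $d_1,\dots,d_{m-1}$ are sums of mixed determinants, and removing a column $(1,0,\dots,0)^{\mathsf T}$ says nothing about them. We keep one fact: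
$$V_n^{(e)}(1,0)=v_{n-1}\qquad(n\ge1),\tag{5}$$
where for $n=1$ both sides are $1$.

By (5) it suffices to know $V_n^{(e)}(1,t)$ up to a scalar factor. So we look for enough linear equations on it to leave a one-dimensional solution space.

## 3. Determinants of coefficient arrays

**Definition.** For a power series $H(u,v)$ over a field, $\delta_m(H)=\det\big([u^iv^j]H\big)_{0\le i,j\le m-1}$, and $\delta_0=1$. For example, $\delta_2\big(\frac1{1-uv}\big)=\det\begin{pmatrix}1&0\\0&1\end{pmatrix}=1$.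

**Gauge rule.** If $\varphi(u)=\epsilon u+\cdots$ and $\psi(v)=\eta v+\cdots$ have no constant term, then
$$\delta_m\big(f(u)\,g(v)\,H(\varphi(u),\psi(v))\big)=(f(0)g(0))^m(\epsilon\eta)^{m(m-1)/2}\,\delta_m(H).\tag{6}$$

*Proof.* Let $H=\sum H_{kl}x^ky^l$. The coefficient of $u^iv^j$ in the new series is $\sum_{k,l}L_{ik}H_{kl}R_{jl}$, where $L_{ik}=[u^i]f\varphi^k$ and $R_{jl}=[v^j]g\psi^l$. Since $\varphi^k$ starts at $u^k$, we have $L_{ik}=0$ for $k>i$, and similarly $R_{jl}=0$ for $l>j$. So for $i,j\le m-1$ only $k,l\le m-1$ occur, and the new $m\times m$ array is $L\,(H_{kl})\,R^{\mathsf T}$. The factors $L,R$ are lower triangular with diagonal entries $f(0)\epsilon^i$ and $g(0)\eta^j$. Take determinants. $\square$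

For instance, multiplying $\frac1{1-uv}$ by $1+v$ turns the $2\times2$ array into $\begin{pmatrix}1&1\\0&1\end{pmatrix}$, with the same determinant.

**Step 3: a rational generating function.** The purpose is to pack the whole matrix (3) into one fraction. We claim
$$F:=\sum_{i,j\ge0}C_{ij}u^iv^j=\frac{1+v}{1-3uv-u^2v-uv^2}.\tag{7}$$
Note that $C_{ij}=\mathrm{CT}\,(1+x)P^iQ^j$ with $P=x+x^2=x(1+x)$ and $Q=x^{-1}+x^{-2}=x^{-2}(1+x)$. Then $PQ=x+2+x^{-1}$, and
$$P^2Q^2=x^2+4x+6+4x^{-1}+x^{-2}=3PQ+P+Q .$$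
Multiply by $(1+x)P^iQ^j$ and take constant terms:
$$C_{i+2,j+2}=3C_{i+1,j+1}+C_{i+1,j}+C_{i,j+1}\qquad(i,j\ge0).$$
The coefficient of $u^iv^j$ in $(1-3uv-u^2v-uv^2)F$ is $C_{ij}-3C_{i-1,j-1}-C_{i-2,j-1}-C_{i-1,j-2}$, with terms of negative index read as $0$. The recurrence makes it $0$ for $i,j\ge2$. The rest is checked by hand.

- Row $0$: $C_{00}=C_{01}=1$ and $C_{0j}=\binom{j+1}{2j}=0$ for $j\ge2$. This contributes $1+v$.
- Row $1$: $(C_{1j})_{j\ge0}=(0,3,4,1,0,0,\dots)$, and $C_{1j}-3C_{0,j-1}-C_{0,j-2}$ equals $0,\ 3-3,\ 4-3-1,\ 1-1,\ 0,\dots$, all zero.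
- Column $0$, $i\ge 1$: $C_{i0}=0$.
- Column $1$, $i\ge2$: $C_{i1}-3C_{i-1,0}-C_{i-2,0}=0$, because $C_{21}=1=C_{00}$, while for $i\ge3$ all three terms vanish.

This proves (7).

Row $0$ and column $0$ of $(C_{ij})$ together contribute $1+v$ to $F$. Therefore
$$\sum_{i,j\ge0} C_{i+1,j+1}u^iv^j=\frac{F-1-v}{uv}=\frac{(1+v)(3+u+v)}{1-3uv-u^2v-uv^2}.$$
By (3), the generating function of our matrix is $(1+v)H$ with numerator $t(3+u+v)+(1-t)^2$ in $H$, that is,
$$H(u,v)=\frac{1+t+t^2+t(u+v)}{1-3uv-u^2v-uv^2}.$$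
The gauge rule with $g(v)=1+v$ removes the factor $1+v$:
$$V_n^{(e)}(1,t)=\delta_m(H)=:D_m(t).\tag{8}$$
Check for $m=2$, with $c=1+t+t^2$: the array is $\begin{pmatrix}c&t\\t&3c\end{pmatrix}$ and $3c^2-t^2=3+6t+8t^2+6t^3+3t^4$.

## 4. The cubic $a^3-a^2=z$

**Step 4: uncover the cubic.** The purpose is to see that the denominator of $H$ is a divided difference of a cubic polynomial. Put
$$\sigma(x,y)=x^2+xy+y^2-x-y,\qquad (x^3-x^2)-(y^3-y^2)=(x-y)\,\sigma(x,y),\qquad \sigma(x,1)=x^2.\tag{9}$$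
Let $a=\frac1{1+u}$, $b=\frac1{1+v}$ and
$$z=a^3-a^2=-u(1+u)^{-3},\qquad w=b^3-b^2=-v(1+v)^{-3}.$$
With $p=1+u$, $q=1+v$ we have $uv(3+u+v)=(p-1)(q-1)(p+q+1)=pq(p+q)-p^2-pq-q^2+1$, hence
$$1-uv(3+u+v)=p^2+pq+q^2-pq(p+q)=\frac{a^2+ab+b^2-a-b}{a^2b^2}=\frac{\sigma(a,b)}{a^2b^2}.$$
Also
$$1+t+t^2+t(u+v)=T+t(p+q)=\frac{T\,ab+t(a+b)}{ab}.$$
Dividing, $H=ab\,K$ with
$$K=\frac{T\,ab+t(a+b)}{\sigma(a,b)}=\frac{(a-b)\big(T\,ab+t(a+b)\big)}{z-w}.$$
Since $z=-u+\cdots$, we may regard $u$, and hence $a$, as a power series in $z$. From now on $a=a(z)\in\mathbb Q[[z]]$ is the solution of $a^3-a^2=z$ with $a(0)=1$ (it begins $1+z-2z^2+7z^3-\cdots$), and $b=a(w)$. Since $\sigma(1,1)=1$, the series $1/\sigma(a,b)$ makes sense in $\mathbb Q[[z,w]]$. The gauge rule applies with $f=\frac1{1+u}$, $g=\frac1{1+v}$, $\epsilon=\eta=-1$. All scalar factors are $1$, so $D_m(t)=\delta_m(K)$ with $K$ expanded in $z,w$.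

**Step 5: reduce to one parameter.** The purpose is to see that $t$ enters only through $t/T$ and a trivial factor. Define
$$\mathcal D_m(\alpha)=\delta_m\!\left(\frac{(a-b)\big(ab+\alpha(a+b)\big)}{z-w}\right)\in\mathbb Q[\alpha].$$
The entries have degree at most $1$ in $\alpha$, so $\deg\mathcal D_m\le m$. Pulling $T$ out of each row gives
$$D_m(t)=T^m\,\mathcal D_m(t/T).\tag{10}$$
For example $\mathcal D_0=1$ and $\mathcal D_1=1+2\alpha$. Using $a=1+z-2z^2+7z^3-\cdots$ one finds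
$$\mathcal D_2=\det\begin{pmatrix}1+2\alpha&-1-3\alpha\\-1-3\alpha&4+10\alpha\end{pmatrix}=3+12\alpha+11\alpha^2.$$

What can we now gain? We want linear relations among the values of $\mathcal D_m$ at different points. Suppose that some explicit multiple of $\mathcal D_m(\alpha)$ has the form $\alpha R+S$, where $R,S$ depend on $\alpha$ only through $\alpha^3-\alpha^2$. Then three points $\alpha$ with the same value of $\alpha^3-\alpha^2$ give three values of one linear function, and any three values of a linear function satisfy a linear relation. The kernel $\frac{a-b}{z-w}$ itself is linear in $a$ once $z$ is fixed. So we add one row in which $(z,a)$ is replaced by $(\alpha^3-\alpha^2,\alpha)$.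

## 5. A determinant with one extra row

Let $\alpha$ be an indeterminate, $\gamma=\alpha^3-\alpha^2$, and
$$J(z,w)=\frac{a-b}{z-w}=\frac1{\sigma(a,b)},\qquad L(w)=\frac{\alpha-b}{\gamma-w}=\frac1{\sigma(\alpha,b)},$$
as power series over $\mathbb Q(\alpha)$. By (9), $L(0)=1/\sigma(\alpha,1)=\alpha^{-2}$. Let $\Delta_n(\alpha)$ be the determinant of the $n\times n$ matrix whose rows $0\le i\le n-2$ are $([z^iw^j]J)_{0\le j\le n-1}$ and whose last row is $([w^j]L)_{0\le j\le n-1}$. For $n=1$ it is $[w^0]L=\alpha^{-2}$.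

**Lemma 1.** In $\mathbb Q[\alpha]$ we have
$$\gamma^n\Delta_n(\alpha)=(\alpha-1)^{2n-1}\mathcal D_m(\alpha)=\alpha R(\gamma)+S(\gamma)\tag{11}$$
with polynomials $R,S\in\mathbb Q[\gamma]$ of degree at most $n-1$.

**Step 6: the first equality.** The purpose is to remove the extra row and recognize $\mathcal D_m$. Multiply the generating function in $w$ of every row by $1/L(w)$. Modulo $w^n$ this is right multiplication of the matrix by an upper triangular matrix with all diagonal entries $1/L(0)=\alpha^2$, so the determinant becomes $\alpha^{2n}\Delta_n$. The last row becomes $(1,0,\dots,0)$. Expanding along it, with sign $(-1)^{n+1}=(-1)^m$, leaves the rows of $J/L$ without their first column: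
$$\alpha^{2n}\Delta_n=(-1)^m\delta_m(E),\qquad E=\frac{(J/L)(z,w)-(J/L)(z,0)}w .$$
Now $J/L=\sigma(\alpha,b)/\sigma(a,b)$, and at $w=0$, where $b=1$, this is $\alpha^2/a^2$. So
$$(J/L)(z,w)-(J/L)(z,0)=\frac{a^2\sigma(\alpha,b)-\alpha^2\sigma(a,b)}{a^2\,\sigma(a,b)} .$$
In the numerator the terms $a^2\alpha^2$ cancel. The others pair up as
$$a^2\alpha b-\alpha^2ab=a\alpha b(a-\alpha),\qquad a^2b^2-\alpha^2b^2=b^2(a-\alpha)(a+\alpha),$$
$$-a^2\alpha+\alpha^2a=-a\alpha(a-\alpha),\qquad -a^2b+\alpha^2b=-b(a-\alpha)(a+\alpha).$$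
Hence
$$a^2\sigma(\alpha,b)-\alpha^2\sigma(a,b)=(a-\alpha)\big[a\alpha(b-1)+(a+\alpha)b(b-1)\big]=(a-\alpha)(b-1)\big[a\alpha+ab+\alpha b\big].$$
The last bracket is exactly $ab+\alpha(a+b)$. Since $w=b^3-b^2=b^2(b-1)$, dividing by $w$ gives
$$E=\frac{a-\alpha}{a^2}\cdot\frac1{b^2}\cdot\frac{(a-b)\big(ab+\alpha(a+b)\big)}{z-w}.$$
The first factor is a series in $z$ with constant term $1-\alpha$. The second is a series in $w$ with constant term $1$. The gauge rule gives $\delta_m(E)=(1-\alpha)^m\mathcal D_m(\alpha)$, so $\alpha^{2n}\Delta_n=(\alpha-1)^m\mathcal D_m(\alpha)$. Multiply by $\gamma^n/\alpha^{2n}=(\alpha-1)^n$ and use $m+n=2n-1$.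

**Step 7: the second equality.** The purpose is to exhibit the linear dependence on $\alpha$. Expand $\Delta_n$ along its last row: $\Delta_n=\sum_{j=0}^{n-1}\kappa_j\,[w^j]L$. The cofactors $\kappa_j$ are rational numbers because $J$ has rational coefficients. With $b=\sum_kb_kw^k$ and $\frac1{\gamma-w}=\sum_k\gamma^{-k-1}w^k$,
$$[w^j]L=\alpha\,\gamma^{-j-1}-\sum_{k=0}^jb_{j-k}\,\gamma^{-k-1}.$$
After multiplication by $\gamma^n$ only powers $\gamma^0,\dots,\gamma^{n-1}$ occur, since $j,k\le n-1$. This proves Lemma 1. $\square$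

Check for $n=2$: $(\alpha-1)^3(1+2\alpha)=2\alpha^4-5\alpha^3+3\alpha^2+\alpha-1=\alpha(2\gamma+1)-(3\gamma+1)$.

## 6. Three roots of one cubic, and a gap in the coefficients

**Step 8: find the other two points.** We need $\mathcal D_m$ at $\alpha_1=t/T$, by (10). The purpose of this step is to find the other two roots of $\alpha^3-\alpha^2=\gamma$ when $\gamma=\alpha_1^3-\alpha_1^2$. They satisfy $\alpha_2+\alpha_3=1-\alpha_1$. The second elementary symmetric function of the roots is $0$, so $\alpha_2\alpha_3=-\alpha_1(1-\alpha_1)$. The discriminant of their quadratic is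
$$(1-\alpha_1)^2+4\alpha_1(1-\alpha_1)=(1-\alpha_1)(1+3\alpha_1)=\frac{(1-t)^2}T\cdot\frac{(1+t)^2}T,$$
a perfect square. So the roots are rational in $t$:
$$\alpha_1=\frac tT,\qquad \alpha_2=\frac{t(t-1)}T,\qquad \alpha_3=\frac{1-t}T .$$
Direct check: the sum is $\frac{t+t^2-t+1-t}{T}=1$. The second symmetric function is $\frac{t(t-1)}{T^2}\big[t-1-(t-1)\big]=0$. The product is $-t^2(1-t)^2/T^3$, so all three satisfy $\alpha_i^3-\alpha_i^2=\gamma$ with $\gamma=-t^2(1-t)^2/T^3$.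

**Step 9: the linear relation.** The purpose is to turn Lemma 1 into an identity for $D_m$. Let $\Psi(\alpha)=(\alpha-1)^{2n-1}\mathcal D_m(\alpha)$. Lemma 1 is an identity of polynomials in $\alpha$, so we may substitute: $\Psi(\alpha_i)=\alpha_iR(\gamma)+S(\gamma)$ with the same $R(\gamma),S(\gamma)$ for $i=1,2,3$. Therefore
$$(\alpha_2-\alpha_3)\Psi(\alpha_1)+(\alpha_3-\alpha_1)\Psi(\alpha_2)+(\alpha_1-\alpha_2)\Psi(\alpha_3)=0.\tag{12}$$
The ingredients are
$$\alpha_2-\alpha_3=\frac{t^2-1}T,\qquad \alpha_3-\alpha_1=\frac{1-2t}T,\qquad \alpha_1-\alpha_2=\frac{t(2-t)}T,$$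
$$\alpha_1-1=-\frac{(1-t)^2}T,\qquad \alpha_2-1=-\frac1T,\qquad \alpha_3-1=-\frac{t^2}T .$$
Put $A(t)=T^m\mathcal D_m(\alpha_2)$ and $B(t)=T^m\mathcal D_m(\alpha_3)$. Since $\deg\mathcal D_m\le m$, these are polynomials in $t$ of degree at most $2m$. Each $(\alpha_i-1)^{2n-1}$ carries a minus sign because $2n-1$ is odd. Multiplying (12) by $-T^{2n}T^m$ and using (10) we get
$$(t^2-1)(1-t)^{4n-2}D_m(t)+(1-2t)A(t)+t\cdot t^{4n-2}(2-t)B(t)=0,$$
that is,
$$(1-t)^{4n-1}(1+t)\,D_m(t)=(1-2t)A(t)+t^{4n-1}(2-t)B(t).\tag{13}$$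

**Step 10: read off the gap.** The purpose is to discard the unknown $A$ and $B$. Put $N=2n-1$. The term $(1-2t)A$ has degree at most $2m+1=N$, and the last term starts at $t^{4n-1}=t^{2N+1}$. Also $\deg D_m\le2m$ by (10). So $q=(1+t)D_m$ satisfies
$$\deg q\le N,\qquad [t^k]\,(1-t)^{2N+1}q(t)=0\quad\text{for }N+1\le k\le2N.\tag{14}$$

For $n=1$ this says that $(1-t)^3(1+t)=1-2t+2t^3-t^4$ has no $t^2$. For $n=2$, with $A=1-3t+3t^2$ and $B=3-3t+t^2$,
$$(1-t)^7(1+t)(1+t+t^2)=(1-5t+9t^2-6t^3)+t^7(6-9t+5t^2-t^3),$$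
with no $t^4,t^5,t^6$.

## 7. The gap condition has a one-dimensional solution space

A polynomial $q$ with $\deg q\le N$ has $N+1$ coefficients, and (14) imposes $N$ homogeneous linear equations. There is at least one nonzero solution. We need to know it, and to know that it is the only one up to scalars.

**Lemma 2.** For $N\ge1$ the solutions of (14) form the one-dimensional space spanned by
$$q_n(t)=\sum_{j=0}^N\binom{N+j}N\binom{2N-j}Nt^j .$$

**Step 11: $q_n$ is a solution.** The purpose is to interpret (14) as a vanishing finite difference. Let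
$$f(j)=\frac{(j+1)(j+2)\cdots(j+N)}{N!}\cdot\frac{(2N-j)(2N-j-1)\cdots(N+1-j)}{N!}.$$
This is a polynomial in $j$ of degree $2N$. It equals $[t^j]q_n$ for $0\le j\le N$, and it vanishes for $-N\le j\le-1$ and for $N+1\le j\le2N$. Let $N+1\le k\le2N$. The $(2N+1)$-st difference of a polynomial of degree $2N$ is zero:
$$\sum_{j=k-2N-1}^{k}(-1)^{k-j}\binom{2N+1}{k-j}f(j)=0 .$$
The range of $j$ lies in $[-N,2N]$, because $k-2N-1\ge-N$ and $k\le2N$. So all terms with $j\notin[0,N]$ vanish. Every $j\in[0,N]$ does occur, since $k-2N-1<0$ and $k>N$. What remains is exactly $[t^k](1-t)^{2N+1}q_n$, which is therefore $0$.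

**Step 12: uniqueness.** The purpose is to show that a nonzero solution cannot vanish at $t=0$. This is enough: for any solution $q$, the solution $q-\frac{q(0)}{q_n(0)}q_n$ vanishes at $0$ (note $q_n(0)=\binom{2N}N\ne0$), so it is zero.

Suppose $q=tq_1\ne0$ is a solution, with $\deg q_1\le N-1$. Then $f:=(1-t)^{2N+1}q_1$ has no terms $t^k$ with $N\le k\le2N-1$, so
$$f=p_1+t^{2N}r_1,\qquad \deg p_1\le N-1,$$
with polynomials $p_1,r_1$. If $p_1=0$, then $t^{2N}$ divides $(1-t)^{2N+1}q_1$, hence divides $q_1$, which is impossible since $q_1\neq0$ has degree at most $N-1$. So $p_1\ne0$. Consider $W=fp_1'-f'p_1$ and compute it in two ways. Substituting $f=p_1+t^{2N}r_1$,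
$$W=t^{2N}r_1\,p_1'-(t^{2N}r_1)'\,p_1,$$
so $t^{2N-1}$ divides $W$. Substituting $f=(1-t)^{2N+1}q_1$,
$$W=(1-t)^{2N}\big[(1-t)(q_1p_1'-q_1'p_1)+(2N+1)q_1p_1\big].$$
So $t^{2N-1}$ divides the bracket. But the bracket has degree at most $2N-2$, hence it is $0$, and $W=0$. Then $(f/p_1)'=-W/p_1^2=0$ up to sign, so $f=c\,p_1$ with a constant $c$. Since $q_1\ne0$, we have $f\neq0$ and $\deg f\ge2N+1>\deg p_1$, a contradiction. $\square$

**Step 13: proof of Theorem A.** The purpose is to fix the scalar. By (8), (14) and Lemma 2, $(1+t)V_n^{(e)}(1,t)=\kappa_n\,q_n(t)$ for a constant $\kappa_n$. At $t=0$, by (5), this reads $v_{n-1}=\kappa_n\binom{4n-2}{2n-1}$. $\blacksquare$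

## 8. Matching with the Razumov–Stroganov numbers

**Step 14: the VSASM polynomial times $1+t$.** The purpose is to put (2) in the shape of Theorem A. For $1\le k\le2n$ let
$$E_k=\frac{(2n+k-2)!\,(4n-k-1)!}{(k-1)!\,(2n-k)!\,(4n-2)!}.$$
With $j=k-1$ and $N=2n-1$,
$$E_k=\frac{(N+j)!\,(2N-j)!}{j!\,(N-j)!\,(2N)!}=\frac{\binom{N+j}N\binom{2N-j}N}{\binom{2N}N},\qquad\text{so}\qquad \sum_{k=1}^{2n}E_kt^{k-1}=\frac{q_n(t)}{\binom{4n-2}{2n-1}}.$$
Let $a_r=A_V(2n-1)\sum_{k=1}^{r-1}(-1)^{r+k-1}E_k$, the number (2), and use the same expression for $r=1$ and $r=2n+1$.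

- $a_1=0$, because the sum is empty.
- $a_{2n+1}=0$: the symmetry $j\mapsto N-j$ gives $E_k=E_{2n+1-k}$, and $k$ and $2n+1-k$ have opposite parity, so the terms cancel in pairs.
- $a_r+a_{r-1}=A_V(2n-1)\,E_{r-1}$ for $2\le r\le2n+1$: the terms with $k\le r-2$ have opposite signs in $a_r$ and $a_{r-1}$, and $k=r-1$ has sign $(-1)^{2r-2}=1$ in $a_r$.

By the cited theorem $A^{VS}_{2n+1}(t)=\sum_{r=2}^{2n}a_rt^{r-2}$. Using $a_1=a_{2n+1}=0$ at the two ends,
$$(1+t)A^{VS}_{2n+1}(t)=\sum_{r=2}^{2n+1}(a_r+a_{r-1})t^{r-2}=\frac{A_V(2n-1)}{\binom{4n-2}{2n-1}}\,q_n(t).\tag{15}$$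
For $n=3$ the right side is $3+9t+14t^2+14t^3+9t^4+3t^5$, as in Section 1.

**Step 15: proof of Theorem B.** The purpose is to see that the constants in Theorem A and (15) agree, by induction on $n$. We need $v_{n-1}=A_V(2n-1)$. For $n=1$ both are $1$. For $n\ge2$, the case $n-1$ of Theorem B at $t=1$ says $v_{n-1}=A^{VS}_{2n-1}(1)=A_V(2n-1)$. (It is also the known fact recalled in Section 1.) Now Theorem A and (15) have the same right side, so $(1+t)V_n^{(e)}(1,t)=(1+t)A^{VS}_{2n+1}(t)$, and we cancel $1+t$: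
$$V_n^{(e)}(1,t)=A_{2n+1}^{VS}(t)\qquad\text{for all }n\ge1.\qquad\blacksquare$$

## 9. Product formula, zeros on the unit circle, and a Hankel determinant

The statements in this section are proved from the determinant, without (2).

**(i) Product formula and recursion.** *We have $V_n^{(e)}(1,0)=V_{n-1}^{(e)}(1,1)$ for $n\ge2$, and*
$$\frac{v_n}{v_{n-1}}=\frac{\binom{6n-2}{2n-1}}{2\binom{4n-2}{2n-1}}=\frac{(6n-2)!\,(2n-1)!}{2\,(4n-2)!\,(4n-1)!}\qquad(n\ge1).$$

*Proof.* The first claim is (5). For the second, $q_n(1)=[x^{2n-1}](1-x)^{-4n}=\binom{6n-2}{2n-1}$, so Theorem A at $t=1$ gives the first equality, once $v_{n-1}\ne0$ is known. That follows inductively from $v_0=1$, since $2v_n=v_{n-1}\binom{6n-2}{2n-1}/\binom{4n-2}{2n-1}$. The second equality is the cancellation of factorials. $\square$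

The ratio is the factor $i=n-1$, together with one $\frac12$, of the product recalled in Section 1. So the product formula for $V_n^{(e)}(1,1)$ is proved again. It gives $v_1,v_2,v_3=1,3,26$.

**(ii) Gegenbauer form and zeros.** Recall the Gegenbauer polynomials, defined by $(1-2X\rho+\rho^2)^{-\lambda}=\sum_kC_k^{(\lambda)}(X)\rho^k$. *With $X=\frac12(t^{1/2}+t^{-1/2})$ we have $q_n(t)=t^{(2n-1)/2}C_{2n-1}^{(2n)}(X)$, and*
$$V_n^{(e)}(1,t)=\frac{v_{n-1}}{\binom{4n-2}{2n-1}}\sum_{k=0}^{n-1}\frac{(-1)^k(4n-2-k)!}{(2n-1)!\,k!\,(2n-1-2k)!}\,t^k(1+t)^{2n-2-2k}.\tag{16}$$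
*The polynomial $V_n^{(e)}(1,t)$ is palindromic of exact degree $2n-2$. All its zeros are simple and lie on the unit circle.*

*Proof.* Put $x=t^{-1/2}\rho$. Then $(1-x)(1-tx)=1-(1+t)x+tx^2=1-2X\rho+\rho^2$, and the coefficient of $x^{2n-1}$ is $t^{(2n-1)/2}$ times that of $\rho^{2n-1}$. This is the Gegenbauer form.

For (16), with $N=2n-1$, expand
$$\big(1-[(1+t)x-tx^2]\big)^{-2n}=\sum_l\binom{2n-1+l}{l}\big[(1+t)x-tx^2\big]^l .$$
To get $x^N$ choose $-tx^2$ exactly $k$ times and $(1+t)x$ exactly $N-2k$ times, so $l=N-k$. The coefficient is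
$$\binom{4n-2-k}{N-k}\binom{N-k}k(-t)^k(1+t)^{N-2k}=\frac{(-1)^k(4n-2-k)!}{(2n-1)!\,k!\,(N-2k)!}\,t^k(1+t)^{N-2k}.$$
Sum over $k$. Since $N$ is odd, $N-2k\ge1$, so $k\le n-1$, and Theorem A lets us divide by $1+t$.

Each summand in (16) is palindromic with respect to degree $2n-2$, so $t^{2n-2}V_n^{(e)}(1,1/t)=V_n^{(e)}(1,t)$. The constant term is $v_{n-1}\ne0$, hence the degree is exactly $2n-2$.

The polynomials $C^{(2n)}_k$ are orthogonal on $(-1,1)$ with weight $(1-X^2)^{2n-1/2}$. So $C_{2n-1}^{(2n)}$ has $2n-1$ simple zeros in $(-1,1)$. It is odd (replace $X,\rho$ by $-X,-\rho$), so its zeros are $0,\pm X_1,\dots,\pm X_{n-1}$ with $X_k>0$. For $t=e^{i\phi}$ and the choice $t^{1/2}=e^{i\phi/2}$ we have $X=\cos(\phi/2)$. Thus $\phi=\pm2\arccos X_k$ makes $q_n(e^{i\phi})=0$. Here $\arccos X_k\in(0,\pi/2)$, so $0<|\phi|<\pi$. The $2n-2$ numbers $t=e^{\pm2i\arccos X_k}$ are distinct and different from $-1$. By Theorem A they are zeros of $V_n^{(e)}(1,t)$.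 Its degree is $2n-2$, so these are all its zeros and each is simple. $\square$

For $n=2$, (16) reads $\frac1{20}\big(20(1+t)^2-20t\big)=1+t+t^2$, with zeros $e^{\pm2\pi i/3}$.

**(iii) Characterization.** *Up to a scalar, $V_n^{(e)}(1,t)$ is the only polynomial $V\neq 0$ of degree at most $2n-2$ such that $(1-t)^{4n-1}(1+t)V(t)$ has no terms $t^k$ with $2n\le k\le4n-2$.*

*Proof.* With $N=2n-1$ the condition says that $(1+t)V$ satisfies (14). For $V=V_n^{(e)}(1,t)\neq 0$ this was proved in Step 10. By Lemma 2 the products $(1+t)V$ lie in a one-dimensional space. $\square$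

**(iv) Hankel form.**
$$V_n^{(e)}(1,t)=\det(c_{i+j+1})_{0\le i,j\le n-2},\qquad c_k=\frac{1-t+t^2}{3k+1}\binom{3k+1}k+\frac{2t}{3k+2}\binom{3k+2}k .$$

*Proof.* The numerator of $K$ in Section 4 is
$$(a-b)\big(T\,ab+t(a+b)\big)=a^2(Tb+t)-b^2(Ta+t).$$
Put $h=(Ta+t)/a^2=T\,p+t\,p^2$ with $p=1/a$, a series in $z$. Then
$$\frac K{a^2b^2}=-\frac{h(z)-h(w)}{z-w}=-\sum_{i,j\ge0}h_{i+j+1}z^iw^j,\qquad h_k=[z^k]h .$$
The factors $a^{-2},b^{-2}$ have constant term $1$, so the gauge rule gives $D_m=(-1)^m\det(h_{i+j+1})_{0\le i,j\le m-1}$.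

The equation $a^3-a^2=z$ becomes $1-p=zp^3$, that is, $p=1+s$ with $s=y(1+s)^3$ and $y=-z$. Lagrange inversion gives, for $k\ge1$,
$$[y^k]\,(1+s)^r=\frac1k[s^{k-1}]\,r(1+s)^{3k+r-1}=\frac rk\binom{3k+r-1}{k-1}=\frac r{3k+r}\binom{3k+r}k .$$
With $r=1,2$ this says $h_k=(-1)^kc_k$. In $\det\big((-1)^{i+j+1}c_{i+j+1}\big)$ the signs $(-1)^i$ of the rows cancel the signs $(-1)^j$ of the columns, and one factor $-1$ per row remains, which gives $(-1)^m$. So $D_m=(-1)^m(-1)^m\det(c_{i+j+1})=\det(c_{i+j+1})$. $\square$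

For $n=3$: $c_1=T+2t$, $c_2=3T+7t$, $c_3=12T+30t$, and
$$c_1c_3-c_2^2=3T^2+12Tt+11t^2=3+6t+8t^2+6t^3+3t^4,$$
in agreement with $\mathcal D_2=3+12\alpha+11\alpha^2$ and (10).
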